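# Haar measure on every locally compact hypergroup

## Discrete hypergroups and the weight $1/(\delta_{x^-}*\delta_x)(\{e\})$

In a hypergroup the product of two points is not a point but a probability measure. There is an identity and an involution playing the role of the inverse, but multiplication by $x^-$ does not undo multiplication by $x$. Does such an object always carry a nonzero measure that is invariant under left translation, as a locally compact group does? We start with the case where everything can be computed, namely no topology.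

**Definition (discrete hypergroup).** A set $H$ together with, for each $x,y\in H$, a finitely supported probability measure $\delta_x*\delta_y$, such that the bilinear extension of $*$ to finitely supported measures is associative; there is an identity $e$ with $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$; there is an involution $x\mapsto x^-$ (so $x^{--}=x$) with $(\delta_x*\delta_y)^-=\delta_{y^-}*\delta_{x^-}$, where $\mu^-(E)=\mu(E^-)$; and
$$e\in\operatorname{supp}(\delta_x*\delta_y)\iff x=y^- .$$

Write $c_{x,y}^{z}=(\delta_x*\delta_y)(\{z\})$. A weight $m:H\to[0,\infty)$, $m\ne0$, is a left Haar measure if $\sum_y m(y)\,c_{x,y}^{z}=m(z)$ for all $x,z$.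

**Example 1.** Let $H=\{e,a\}$, $0<\theta\le 1$, trivial involution, $\delta_a*\delta_a=\theta\delta_e+(1-\theta)\delta_a$. The measures form the algebra $\mathbb C[a]/(a^2-(1-\theta)a-\theta)$, which is commutative and associative, and $\theta>0$ gives the last axiom. By hand: invariance under $a$ at the point $e$ says $\theta m(a)=m(e)$. So, with $m(e)=1$, we need $m(a)=1/\theta$. Invariance at $a$ then holds too: $m(e)\cdot1+m(a)(1-\theta)=1+\tfrac1\theta-1=\tfrac1\theta$. Notice that $\theta=(\delta_a*\delta_a)(\{e\})$.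

**Proposition 1.** On a discrete hypergroup put $m(x)=1/c_{x^-,x}^{e}$. Then
$$c_{x,y}^{z}\,m(y)=c_{x^-,z}^{y}\,m(z)\qquad(x,y,z\in H),\tag{1}$$
and $m$ is a left Haar measure.

*Proof.* The last axiom gives $c_{x^-,x}^e>0$. Compute $(\delta_{z^-}*\delta_x*\delta_y)(\{e\})$ in two ways. Bracketing to the right gives $\sum_t c_{x,y}^{t}\,c_{z^-,t}^{e}$. Only $t=z$ contributes, so this is $c_{x,y}^{z}/m(z)$. Bracketing to the left gives $\sum_s c_{z^-,x}^{s}\,c_{s,y}^{e}$. Only $s=y^-$ contributes, so this is $c_{z^-,x}^{y^-}/m(y)=c_{x^-,z}^{y}/m(y)$, using $(\delta_{z^-}*\delta_x)^-=\delta_{x^-}*\delta_z$. Equating the two gives (1). Summing (1) over $y$ gives $\sum_y c_{x,y}^z m(y)=m(z)\sum_y c_{x^-,z}^{y}=m(z)$; the sum is finite because by (1) only those $y$ with $c_{x^-,z}^y\ne0$ contribute. $\square$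

We did not prove invariance directly. We proved (1), which is symmetric under $(x,y,z)\leftrightarrow(x^-,z,y)$, and summed it.

It pays to rewrite this proof with test functions. For a function $k$ write $k(x*y)=\int k\,d(\delta_x*\delta_y)$ and $k(z^-*x*y)=\int k\,d(\delta_{z^-}*\delta_x*\delta_y)$. With $\varphi=1_{\{e\}}$, the definition of $m$ says
$$\sum_z f(z)\,\varphi(z^-*w)\,m(z)=f(w),\qquad \sum_y\varphi(v^-*y)\,g(y)\,m(y)=g(v)$$
for finitely supported $f,g$. Evaluate $J=\sum_{z,y}f(z)m(z)\,\varphi(z^-*x*y)\,g(y)m(y)$ by expanding $x*y$ first and then $z^-*x$ first. The result is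
$$\sum_y f(x*y)\,g(y)\,m(y)=J=\sum_z f(z)\,g(x^-*z)\,m(z).$$

What changes when $H$ has a topology? The function $1_{\{e\}}$ is no longer continuous and must be replaced by a bump $\varphi$ near $e$. Then no formula supplies a measure with the two reproducing properties. This is the whole problem.

## The axioms and the theorems

**Definition (hypergroup, in the sense of Jewett).** $H$ is a locally compact Hausdorff space, and the space $M(H)$ of bounded complex Radon measures carries a bilinear, associative convolution $*$ such that: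

1. $(M(H),*)$ is a Banach algebra, and $(\mu,\nu)\mapsto\mu*\nu$ is positive and continuous for the cone topology on positive measures.
2. For all $x,y$, $\delta_x*\delta_y$ is a probability measure with compact support.
3. $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous from $H\times H$ into the nonempty compact subsets of $H$ with the Michael (Vietoris) topology.
4. There is a (unique) identity $e$ with $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$ for all $x$.
5. There is a homeomorphic involution $x\mapsto x^-$ with $(\delta_x*\delta_y)^-=\delta_{y^-}*\delta_{x^-}$, where $\mu^-(E)=\mu(E^-)$.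
6. $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $x=y^-$.

Two topologies need a word. The **cone topology** on the positive measures $M^+(H)$ is the weakest one making $\mu\mapsto\int f\,d\mu$ continuous for $f\in C_c^+\cup\{1\}$. The constant $1$ matters: on $\mathbb R$, $\int f\,d\delta_n\to0$ for every $f\in C_c$, but $\delta_n\not\to0$ in the cone topology because masses must converge. The **Michael topology** is generated by the sets $\{K:K\subset V\}$ and $\{K:K\cap V\ne\emptyset\}$, $V$ open. In $\mathbb R$, $\{0,1/n\}\to\{0\}$, while $\{0,n\}\not\to\{0\}$. We use only the first kind of set: if $a*b\subset V$, then $a'*b'\subset V$ for $(a',b')$ near $(a,b)$.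

**Notation.** $C_c$ denotes the real continuous functions of compact support on $H$, $C_c^+$ the nonnegative ones, and $C_c(H,[0,1])$ those with values in $[0,1]$. Write $f(x*y)=\int f\,d(\delta_x*\delta_y)$, $(L_xf)(y)=f(x*y)$ and $\nu(f)=\int f\,d\nu$. For points, $a*b$ as a set means $\operatorname{supp}(\delta_a*\delta_b)$, and $A*B=\bigcup_{a\in A,\,b\in B}a*b$. By the Riesz theorem, positive Radon measures are identified with positive linear functionals on $C_c$. By axiom 5, $\delta_{e^-}*\delta_x=(\delta_{x^-}*\delta_e)^-=\delta_x$, and similarly on the other side, so $e^-=e$. Note $\int k\,d\nu^-=\int k(t^-)\,d\nu(t)$.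

For a positive Radon measure $m$, the translate $p_x*m$ is given by $\int f\,d(p_x*m)=\int f(x*y)\,dm(y)$, $f\in C_c$. A **left Haar measure** is a nonzero positive Radon measure $m$ with $p_x*m=m$ for all $x\in H$.

**Example 2.** Let $H=[0,\infty)$, $x^-=x$, $\delta_x*\delta_y=\frac12(\delta_{|x-y|}+\delta_{x+y})$. Identifying $\delta_x$ with $\frac12(\delta_x+\delta_{-x})$ turns $M(H)$ into the even measures on $\mathbb R$ with ordinary convolution, which gives the Banach algebra structure and positivity. Cone continuity: let $\mu_i\to\mu$, $\nu_i\to\nu$ in $M^+(\mathbb R)$. For $\epsilon>0$ choose $c\in C_c(\mathbb R,[0,1])$ with $\mu(1-c),\nu(1-c)<\epsilon$; since masses converge, eventually $\mu_i(1-c),\nu_i(1-c)<\epsilon$. So in $\iint f(s+t)\,d\mu_i\,d\nu_i$ we may insert $c(s)c(t)$ at the cost of a small error. Then $c(s)c(t)f(s+t)$ is uniformly close to $c(s)c(t)$ times a finite sum of products (Stone–Weierstrass on $\operatorname{supp}c\times\operatorname{supp}c$), whose integrals converge. Axioms 2–6 are visible. Lebesgue measure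 is a Haar measure: $\int_0^\infty\frac12\big(f(|x-y|)+f(x+y)\big)dy=\frac12\int_{\mathbb R}f(|t|)\,dt=\int_0^\infty f$. The discrete formula fails here: $(\delta_x*\delta_x)(\{0\})=\frac12$ for $x>0$, and giving each point $x>0$ mass $2$ is not finite on the compact set $[0,1]$.

It is a known fact that commutative, compact and discrete hypergroups admit Haar measures, and that a Haar measure, if it exists, is unique up to a scalar multiple. The paper "On The Algebras Vn(H) And Vn(H) Of An Ultraspherical Hypergroup H" records as an open question whether every locally compact hypergroup admits one. The answer is yes.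

**Theorem A.** Let $H$ be a locally compact hypergroup. There is a nonzero positive Radon measure $m$ on $H$ with
$$\int f(x*y)\,g(y)\,dm(y)=\int f(z)\,g(x^-*z)\,dm(z)\qquad(f,g\in C_c,\ x\in H).\tag{2}$$
Consequently $p_x*m=m$ for all $x\in H$, so $m$ is a left Haar measure. Thus every locally compact hypergroup admits a left Haar measure.

For a continuous $k$ and a compactly supported positive measure $\mu$ let $(\mu*k)(w)=\int k(z^-*w)\,d\mu(z)$. For $\varphi\in C_c^+$ with $\varphi(e)>0$ and $f\in C_c$ let
$$p_\varphi(f)=\inf\{\mu(H):\ \mu\ge0\text{ compactly supported},\ f\le\mu*\varphi\}.$$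

**Theorem B.** Let $m$ be the measure of Theorem A.

1. $\operatorname{supp}m=H$. A nonzero positive Radon measure is a left Haar measure iff it satisfies (2). Also, (2) holds for $f\in C_c$ and every continuous $g$. The image $m^-$ is a right Haar measure.
2. For $f,f_1\in C_c^+$, $f_1\neq0$: $p_\varphi(f)/p_\varphi(f_1)\to m(f)/m(f_1)$ as $\operatorname{supp}\varphi\to\{e\}$.
3. $M(H)$ has a faithful $*$-representation on $L^2(H,m)$, extending $\delta_x\mapsto L_{x^-}$.
4. Subinvariance of a nonzero positive Radon measure $m'$ ($p_x*m'\le m'$ for all $x$) does not imply invariance.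

Uniqueness of Haar measure is used only in Theorem B.

## Supports, small translations and associativity

This section turns the axioms into tools. One remark on Fubini covers all interchanges below.

**(F0)** *If $K,L$ are compact Hausdorff, $k\in C(K\times L)$ and $\mu,\nu$ are finite Radon measures on $K,L$, then the inner integrals are continuous and the two iterated integrals agree.* By Stone–Weierstrass, $k$ is a uniform limit of finite sums of products $a(x)b(y)$, for which this is clear.

**(F1)** *For $f,\varphi\in C_c$, the functions $(x,y)\mapsto f(x*y)$ and $(z,x,y)\mapsto\varphi(z^-*x*y):=\int\varphi\,d(\delta_{z^-}*\delta_x*\delta_y)$ are continuous.* Indeed $x\mapsto\delta_x$ is cone-continuous, the involution is continuous, and convolution is cone-continuous by axiom 1.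

**(F2)** *For compactly supported $\mu,\nu\ge0$ and $f\in C_c$: $\int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu(x)\,d\nu(y)$.* For finitely supported measures this is bilinearity. In general let $K=\operatorname{supp}\mu$, $L=\operatorname{supp}\nu$. Given finitely many continuous functions on $K$ and $\epsilon>0$, partition $K$ into finitely many nonempty Borel sets $K_i$ on each of which these functions oscillate by at most $\epsilon$, pick $x_i\in K_i$ and put $\mu'=\sum\mu(K_i)\delta_{x_i}$. Then $\mu'(H)=\mu(H)$, and the integrals of the given functions change by at most $\epsilon\mu(H)$. Doing the same for $\nu$ yields nets $\mu_i,\nu_i$, with a common index set, of finitely supported positive measures on $K,L$, with the masses of $\mu,\nu$, and $\mu_i(k)\to\mu(k)$ for $k\in C(K)$, $\nu_i(k)\to\nu(k)$ for $k\in C(L)$. They converge in the cone topology, so $\int f\,d(\mu_i*\nu_i)\to\int f\,d(\mu*\nu)$ by axiom 1. On $K\times L$ the continuous function $f(x*y)$ is a uniform limit of finite sums of products and the masses are fixed, so $\iint f(x*y)\,d\mu_i\,d\nu_i\to\iint f(x*y)\,d\mu\,d\nu$.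

**(F3)** *If $A,B$ are compact, so is $A*B$. For compactly supported $\mu,\nu\ge0$: $\operatorname{supp}(\mu*\nu)=\operatorname{supp}\mu*\operatorname{supp}\nu$ and $(\mu*\nu)(H)=\mu(H)\nu(H)$.* Given an open cover of $A*B$, each compact $a*b$ lies in a finite union $V_{a,b}$ of members, and by axiom 3 so does $a'*b'$ for $(a',b')$ near $(a,b)$. Finitely many such neighborhoods cover $A\times B$.

Now let $S=\operatorname{supp}\mu*\operatorname{supp}\nu$, a compact set, and $k\in C_c^+$. By (F2) and since $k(x*y)\ge0$ is continuous, $\int k\,d(\mu*\nu)=0$ iff $k(x*y)=0$ for all $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, i.e. iff $k=0$ on $S$. If $t\notin S$, take $k$ with $k(t)>0$ and $k=0$ on $S$: its integral is $0$, so $t\notin\operatorname{supp}(\mu*\nu)$. If $t\notin\operatorname{supp}(\mu*\nu)$, take $k$ with $k(t)>0$ vanishing on that support: its integral is $0$, so $k=0$ on $S$ and $t\notin S$. For the mass, apply (F2) to an $f\in C_c(H,[0,1])$ equal to $1$ on $S$.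

**(F4)** $c\in a*b\iff b\in a^-*c\iff a\in c*b^-$. By (F3) and associativity,
$$\operatorname{supp}(\delta_{c^-}*\delta_a*\delta_b)=\bigcup_{t\in a*b}c^-*t=\bigcup_{s\in c^-*a}s*b.$$
By axiom 6, $e$ lies in the first union iff $c\in a*b$. It lies in the second iff $b^-\in c^-*a$, i.e. (axiom 5) iff $b\in a^-*c$. This is the first equivalence. Also $c\in a*b$ iff $c^-\in b^-*a^-$; by the first equivalence this holds iff $a^-\in b*c^-$, i.e. iff $a\in c*b^-$.

Consequences, for $f,\varphi\in C_c$:

* If $\varphi(z^-*w)\ne0$, some $u\in\operatorname{supp}\varphi$ lies in $z^-*w$; equivalently $w\in z*u$, equivalently $z\in w*u^-$. So for fixed $w$, $z\mapsto\varphi(z^-*w)$ is in $C_c$, with support in the compact set $w*(\operatorname{supp}\varphi)^-$.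
* $L_xf\in C_c$ with support in $x^-*\operatorname{supp}f$ (put $z=x^-$ above).
* For compactly supported $\mu\ge0$, $\mu*\varphi\in C_c$ with support in $\operatorname{supp}\mu*\operatorname{supp}\varphi$. It is continuous because $\varphi(z^-*w)$ is jointly continuous and $\operatorname{supp}\mu$ is compact.

**(F5)** *For $h\in C_c$, $\eta>0$ there is a neighborhood $U$ of $e$ with $|h(z)-h(w)|\le\eta$ whenever $w\in z*u$, $u\in U$.* This is uniform continuity. Let $U_0=U_0^-$ be a compact neighborhood of $e$, $C=\operatorname{supp}h$, $D=C\cup(C*U_0)$, a compact set, and consider only $U\subset U_0$. If $h(z)=h(w)=0$ there is nothing to prove. If $h(z)\ne0$ then $z\in C\subset D$. If $h(w)\neq0$ then $z\in w*u^-\subset C*U_0\subset D$ by (F4). So only $z\in D$ matters. For $z_0\in D$ let $V\ni z_0$ be open with $|h-h(z_0)|<\eta/2$ on $V$. Since $z_0*e=\{z_0\}\subset V$, axiom 3 gives an open neighborhood $N\subset V$ of $z_0$ and a neighborhood $U_{z_0}$ of $e$ with $z*u\subset V$ for $z\in N$, $u\in U_{z_0}$. Then $z,w\in V$, so $|h(z)-h(w)|<\eta$,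 for $z\in N$, $w\in z*u$, $u\in U_{z_0}$. Cover $D$ by finitely many such $N$ and intersect the corresponding $U_{z_0}$ with $U_0$.

**(F6)** For $\varphi\in C_c$,
$$\int\varphi(z^-*w)\,d(\delta_x*\delta_y)(w)=\varphi(z^-*x*y)=\int\varphi(v^-*y)\,d(\delta_{x^-}*\delta_z)(v).\tag{3}$$
The first equality is (F2) for $\delta_{z^-}*(\delta_x*\delta_y)$. For the second, (F2) for $(\delta_{z^-}*\delta_x)*\delta_y$ gives $\int\varphi(s*y)\,d(\delta_{z^-}*\delta_x)(s)$, and $\delta_{z^-}*\delta_x=(\delta_{x^-}*\delta_z)^-$.

*Hence $\mu*(\nu*\psi)=(\mu*\nu)*\psi$ for $\psi\in C_c$ and compactly supported $\mu,\nu\ge0$.* By (F0) and the first form of (3), $(\nu*\psi)(z^-*y)=\iint\psi(u^-*w)\,d\nu(u)\,d(\delta_{z^-}*\delta_y)(w)=\int\psi(u^-*z^-*y)\,d\nu(u)$. With the second form,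
$$(\mu*(\nu*\psi))(y)=\iint\psi(u^-*z^-*y)\,d\nu(u)\,d\mu(z)=\iiint\psi(v^-*y)\,d(\delta_z*\delta_u)(v)\,d\nu(u)\,d\mu(z).$$
The function $v\mapsto\psi(v^-*y)$ is in $C_c$ by (F4), so by (F2) this equals $\int\psi(v^-*y)\,d(\mu*\nu)(v)=((\mu*\nu)*\psi)(y)$.

## Covering numbers, and why they only give subinvariance

Think of $\delta_z*\varphi=\varphi(z^-*\,\cdot\,)$ as a copy of the bump $\varphi$ moved to $z$. Then $p_\varphi(f)$ is the cheapest total mass of moved bumps covering $f$. On a discrete hypergroup with $\varphi=1_{\{e\}}$ we get $(\mu*\varphi)(w)=\mu(\{w\})/m(w)$, so $p_\varphi(f)=\sum_w m(w)\max(f(w),0)$: the covering number is already the Haar integral on nonnegative functions.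

**Proposition 2.** Let $\varphi,\psi\in C_c^+$ with $\varphi(e),\psi(e)>0$.

* (a) $p_\varphi$ is finite, $\ge0$, monotone, subadditive and positively homogeneous; $p_\varphi(f)=0$ if $f\le0$; $p_{c\varphi}=c^{-1}p_\varphi$ for $c>0$.
* (b) $p_\varphi(f)\ge\sup f/\|\varphi\|_\infty$. Thus $p_\varphi(f)>0$ if $f(t)>0$ for some $t$.
* (c) $p_\varphi(\varphi)\le1$, and $p_\varphi(\delta_v*\varphi)\le1$ for all $v$.
* (d) $p_\varphi(f)\le p_\psi(f)\,p_\varphi(\psi)$ for all $f\in C_c$.
* (e) $p_\varphi(L_xf)\le p_\varphi(f)$ for all $f\in C_c$, $x\in H$.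

*Proof.* (a) For finiteness: for each $x$, $e\in x^-*x$ and $\varphi(e)>0$, so $(\delta_x*\varphi)(x)=\varphi(x^-*x)>0$, and $\delta_x*\varphi$ is positive near $x$. By compactness, finitely many multiples of such functions have a sum dominating a given $f\in C_c$. If $f\le0$ take $\mu=0$. The rest is immediate. (b) $\mu*\varphi\le\mu(H)\|\varphi\|_\infty$. (c) $\varphi=\delta_e*\varphi$, and $\delta_v$ has mass $1$. (d) If $f\le\mu*\psi$ and $\psi\le\nu*\varphi$, then $f\le\mu*(\nu*\varphi)=(\mu*\nu)*\varphi$ by (F6), and by (F3) $\mu*\nu$ is compactly supported with mass $\mu(H)\nu(H)$. (e) If $f\le\mu*\varphi$, then $L_xf\le L_x(\mu*\varphi)=\delta_{x^-}*(\mu*\varphi)=(\delta_{x^-}*\mu)*\varphi$, and $\delta_{x^-}*\mu$ has mass $\mu(H)$. $\square$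

The sensible first approach is the one for groups: normalize $p_\varphi$, let $\operatorname{supp}\varphi$ shrink to $\{e\}$, show that the limit is additive, and read off invariance from (e). On a group, (e) is an equality, because $f=L_{x^{-1}}L_xf$ gives $p_\varphi(f)\le p_\varphi(L_xf)$. On a hypergroup, by (3),
$$(L_{x^-}L_xf)(t)=f(x*x^-*t)=\int f(w*t)\,d(\delta_x*\delta_{x^-})(w),$$
which is an average and not $f(t)$. In Example 1, $(L_aL_af)(e)=\theta f(e)+(1-\theta)f(a)$. So (e) stays an inequality, and for a limit $m'$ it says only $p_x*m'\le m'$. Could subinvariance force invariance by some general argument? No. This is part 4 of Theorem B.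

**Proof of Theorem B, part 4.** Let $H=\mathbb N_0$ be discrete, with identity involution, $e=0$ and
$$\delta_k*\delta_l=\frac{\cosh(k-l)}{2\cosh k\cosh l}\,\delta_{|k-l|}+\frac{\cosh(k+l)}{2\cosh k\cosh l}\,\delta_{k+l}.$$

*This is a hypergroup.* The weights are positive and sum to $1$ since $\cosh(k-l)+\cosh(k+l)=2\cosh k\cosh l$. For $k=0$ both terms are $\frac12\delta_l$, so $\delta_0$ is the identity. Convolution extends to a bilinear, commutative map of norm at most $1$ on $\ell^1=M(H)$. The linear map $\delta_k\mapsto\frac1{\cosh k}\cdot\frac{u^k+u^{-k}}2$ into the Laurent polynomials is injective on finitely supported measures. It carries $*$ to multiplication, because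
$$\frac{u^k+u^{-k}}2\cdot\frac{u^l+u^{-l}}2=\frac12\Big(\frac{u^{k-l}+u^{l-k}}2+\frac{u^{k+l}+u^{-k-l}}2\Big).$$
So $*$ is associative on finitely supported measures, and on $\ell^1$ by density. Commutativity gives axiom 5. Also $0\in k*l$ iff $k=l$. Axiom 3 is trivial. The cone topology on $M^+(H)$ is the $\ell^1$-norm topology. Indeed, suppose $\mu_i\to\mu$ pointwise and in mass, and let $E$ be finite with $\mu(H\setminus E)<\epsilon$. Then $\mu_i(H\setminus E)\to\mu(H\setminus E)$, so $\|\mu_i-\mu\|\le\sum_{k\in E}|\mu_i(k)-\mu(k)|+\mu_i(H\setminus E)+\mu(H\setminus E)$ is eventually below $3\epsilon$. Hence axiom 1 holds.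

*The subinvariant measure.* Let $\chi(k)=1/\cosh k\in(0,1]$. Then $\int\chi\,d(\delta_k*\delta_l)=\frac{1+1}{2\cosh k\cosh l}=\chi(k)\chi(l)$. Let $m$ be the Haar measure of Proposition 1 (explicitly $m(0)=1$, $m(k)=2\cosh^2k$ for $k\ge1$) and $m'=\chi m$. By (1),
$$(p_x*m')(\{z\})=\sum_y c_{x,y}^{z}\,\chi(y)m(y)=m(z)\sum_y c_{x,z}^{y}\,\chi(y)=\chi(x)\chi(z)m(z).$$
So $p_x*m'=\chi(x)m'\le m'$ for all $x$, but $p_1*m'=m'/\cosh1\ne m'$. $\square$

Invariance must therefore come from something other than (e). The discrete proof tells us from where: aim at the adjoint identity (2), and count $\varphi(z^-*x*y)$ twice.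

## A packing measure dual to an optimal covering

In the discrete count, one measure had two reproducing properties: in the variable $z$, $\int f(z)\varphi(z^-*w)\,dm(z)=f(w)$, and in the variable $y$, $\int\varphi(v^-*y)g(y)\,dm(y)=g(v)$. For small bumps we ask for half of each, from two different measures:

* a **covering** $\mu$, with $\int\varphi(z^-*w)\,d\mu(z)\ge1$, gives roughly $\int f(z)\varphi(z^-*w)\,d\mu(z)\ge f(w)$;
* a **packing** $n$, with $\int\varphi(v^-*y)\,dn(y)\le1$, gives roughly $\int\varphi(v^-*y)g(y)\,dn(y)\le g(v)$.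

Two inequalities in opposite directions sandwich $J$ and give "$\le$" in (2), provided $\mu$ and $n$ have the same limit. Then the symmetry $(f,g,x)\leftrightarrow(g,f,x^-)$ of (2) gives "$\ge$". Why should the limits agree? Minimizing $\mu(H)$ over coverings of $F$ and maximizing $n(F)$ over packings are dual linear programs, and Hahn–Banach provides an $n$ with $n(F)=p_\varphi(F)$. Equality of total cost, together with the inequality $n\le p_\varphi$ for both $h$ and $1-h$, forces $n(h)\approx\mu(h)$.

Fix $f_0\in C_c(H,[0,1])$ with $f_0(e)>0$.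

**Lemma 3.** Let $\mathcal J\subset C_c(H,[0,1])$ be finite with $f_0\in\mathcal J$, $C\subset H$ compact with $\operatorname{supp}f_0\subset C$, and $0<\varepsilon<1$. There is a neighborhood $U$ of $e$ such that for every $\varphi\in C_c^+$ with $\operatorname{supp}\varphi\subset U$, $\varphi(e)>0$, $p_\varphi(f_0)=1$, there are a positive Radon measure $n$ and a compactly supported positive measure $\mu$ with

* (i) $\int\varphi(v^-*y)\,dn(y)\le1$ for all $v\in H$;
* (ii) $\int\varphi(z^-*w)\,d\mu(z)\ge1$ for all $w\in C$;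
* (iii) $|h(z)-h(w)|\le\varepsilon$ if $h\in\mathcal J$ and $\varphi(z^-*w)\neq0$;
* (iv) $|n(h)-\mu(h)|\le\varepsilon$ and $|n(h)-p_\varphi(h)|\le\varepsilon$ if $h\in\mathcal J$ and $\operatorname{supp}h\subset C$;
* (v) $n(f)\le p_{f_0}(f)$ for all $f\in C_c$.

*Proof.* **Step 1: choose $U$.** The aim is an oscillation bound small even after multiplication by the total cost. Choose $F\in C_c(H,[0,1])$ with $F=1$ on $C$ and put $\eta=\varepsilon/\big(3(1+p_{f_0}(F))\big)\le\varepsilon$. This $\eta$ does not depend on $\varphi$. By (F5) for the finitely many $h\in\mathcal J$, choose $U$ with $|h(z)-h(w)|\le\eta$ whenever $w\in z*u$, $u\in U$. Let $\varphi$ be as stated and $p=p_\varphi$. If $\varphi(z^-*w)\ne0$ then $w\in z*u$ for some $u\in\operatorname{supp}\varphi\subset U$ by (F4), so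
$$|h(z)-h(w)|\le\eta\quad\text{if }h\in\mathcal J,\ \varphi(z^-*w)\ne0.\tag{4}$$
This gives (iii). By Proposition 2(d), $p(F)\le p_{f_0}(F)\,p(f_0)=p_{f_0}(F)$, so $\eta\,p(F)\le\varepsilon/3$. Also $p(F)>0$, since $F(e)=1$.

**Step 2: a near-optimal covering.** By definition of $p(F)>0$ there is a compactly supported $\mu\ge0$ with $F\le\mu*\varphi$ and $\mu(H)\le(1+\eta)p(F)$. As $F=1$ on $C$, this is (ii).

**Step 3: an exactly optimal packing.** On the line $\mathbb RF$ the functional $tF\mapsto t\,p(F)$ is dominated by the sublinear $p$: for $t\ge0$ by homogeneity, and for $t<0$ because $t\,p(F)\le0\le p(tF)$. By Hahn–Banach there is a linear $n\le p$ on $C_c$ with $n(F)=p(F)$. If $f\ge0$ then $-n(f)=n(-f)\le p(-f)=0$, so $n$ is positive, i.e. a positive Radon measure. Since $\varphi(v^-*\,\cdot\,)=\delta_v*\varphi\in C_c$, we get $n(\varphi(v^-*\,\cdot\,))\le p(\delta_v*\varphi)\le1$, which is (i). And $n(f)\le p(f)\le p_{f_0}(f)\,p(f_0)=p_{f_0}(f)$, which is (v).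

**Step 4: compare $\mu$ and $n$ on $\mathcal J$.** Let $h\in\mathcal J$ and let $k$ be $h$ or $1-h$; in both cases $0\le k\le1$ and (4) holds for $k$. For $w$ with $k(w)\ge\eta$,
$$\int k(z)\varphi(z^-*w)\,d\mu(z)\ge(k(w)-\eta)\int\varphi(z^-*w)\,d\mu(z)\ge(k(w)-\eta)F(w).$$
If $k(w)<\eta$, the left end is $\ge0$ and the right end is $\le0$. So $(k-\eta)F\le(k\mu)*\varphi$, the measure $k\mu$ is a competitor of mass $\mu(k)$, and
$$p(kF)\le p((k-\eta)F)+\eta\,p(F)\le\mu(k)+\eta\,p(F).\tag{5}$$
With $k=h$: $n(hF)\le p(hF)\le\mu(h)+\eta p(F)$. With $k=1-h$, and using $n(F)=p(F)\ge\mu(H)-\eta p(F)$ from Step 2,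
$$n(hF)=n(F)-n((1-h)F)\ge\big[\mu(H)-\eta p(F)\big]-\big[\mu(1-h)+\eta p(F)\big]=\mu(h)-2\eta p(F).$$
Thus $|n(hF)-\mu(h)|\le2\eta p(F)\le\varepsilon$, and $n(hF)\le p(hF)\le\mu(h)+\eta p(F)\le n(hF)+3\eta p(F)\le n(hF)+\varepsilon$. If $\operatorname{supp}h\subset C$ then $hF=h$, which gives (iv). $\square$

## Counting $\varphi(z^-*x*y)$ twice: proof of Theorem A

**Step 1: a net of coverings and packings with a common limit.** Direct the triples $\alpha=(\mathcal J,C,\varepsilon)$ of Lemma 3 by increasing $\mathcal J$ and $C$ and decreasing $\varepsilon$. For each $\alpha$ let $U_\alpha$ be the neighborhood from the lemma. Choose $\varphi\in C_c^+$ with $\operatorname{supp}\varphi\subset U_\alpha$ and $\varphi(e)>0$. Then $p_\varphi(f_0)>0$ by Proposition 2(b), and $\varphi_\alpha=p_\varphi(f_0)\,\varphi$ satisfies $p_{\varphi_\alpha}(f_0)=1$. Let $n_\alpha,\mu_\alpha$ be given by the lemma.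

By (v), $n_\alpha(f)\in[-p_{f_0}(-f),\,p_{f_0}(f)]$ for all $\alpha$ and $f\in C_c$. By Tychonoff, along a subnet $n_\alpha(f)\to m(f)$ for every $f\in C_c$, and $m$ is a positive linear functional, i.e. a positive Radon measure. By (iv), $n_\alpha(f_0)\ge p_{\varphi_\alpha}(f_0)-\varepsilon=1-\varepsilon$. By (v), $n_\alpha(f_0)\le p_{f_0}(f_0)\le1$. So $m(f_0)=1$ and $m\neq0$. Given $h\in C_c(H,[0,1])$, eventually $h\in\mathcal J$ and $\operatorname{supp}h\subset C$, so by (iv) also $\mu_\alpha(h)\to m(h)$ along the subnet.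

**Step 2: the double integral.** Its two evaluations will be compared. Let $f,g\in C_c(H,[0,1])$, $x\in H$, and let $\alpha$ be so large that $f,g\in\mathcal J$ and $\operatorname{supp}f\subset C$. Drop the index $\alpha$ and set
$$J=\iint f(z)\,\varphi(z^-*x*y)\,g(y)\,d\mu(z)\,dn(y).$$
The integrand is nonnegative, continuous by (F1), and supported in $\operatorname{supp}f\times\operatorname{supp}g$, so the order is immaterial by (F0). The interchanges below, between $\mu$ and $\delta_x*\delta_y$ and between $n$ restricted to $\operatorname{supp}g$ and $\delta_{x^-}*\delta_z$, are also instances of (F0).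

**Step 3: lower bound from the covering.** *Claim:* $\int f(z)\varphi(z^-*w)\,d\mu(z)\ge f(w)-\varepsilon$ for every $w\in H$. This is trivial if $f(w)<\varepsilon$. If $f(w)\ge\varepsilon$ then $w\in\operatorname{supp}f\subset C$. By (iii), $f(z)\ge f(w)-\varepsilon\ge0$ wherever $\varphi(z^-*w)\ne0$, and (ii) gives the left side $\ge(f(w)-\varepsilon)\int\varphi(z^-*w)\,d\mu(z)\ge f(w)-\varepsilon$. By the first form in (3), and since $\delta_x*\delta_y$ is a probability measure,
$$J=\int g(y)\int\Big[\int f(z)\varphi(z^-*w)\,d\mu(z)\Big]d(\delta_x*\delta_y)(w)\,dn(y)\ge\int\big(f(x*y)-\varepsilon\big)g(y)\,dn(y)=n(g\,L_xf)-\varepsilon\,n(g).$$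

**Step 4: upper bound from the packing.** By (iii) and (i), for every $v\in H$,
$$\int\varphi(v^-*y)\,g(y)\,dn(y)\le(g(v)+\varepsilon)\int\varphi(v^-*y)\,dn(y)\le g(v)+\varepsilon.$$
By the second form in (3),
$$J=\int f(z)\int\Big[\int\varphi(v^-*y)g(y)\,dn(y)\Big]d(\delta_{x^-}*\delta_z)(v)\,d\mu(z)\le\int f(z)\big(g(x^-*z)+\varepsilon\big)d\mu(z)=\mu(f\,L_{x^-}g)+\varepsilon\,\mu(f).$$

**Step 5: limit and symmetry.** For all large $\alpha$,
$$n_\alpha(g\,L_xf)-\varepsilon\,n_\alpha(g)\le\mu_\alpha(f\,L_{x^-}g)+\varepsilon\,\mu_\alpha(f).$$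
The functions $f$, $g$, $g\,L_xf$, $f\,L_{x^-}g$ are fixed elements of $C_c(H,[0,1])$, so by Step 1 we may pass to the limit along the subnet, with $\varepsilon\to0$:
$$m(g\,L_xf)\le m(f\,L_{x^-}g)\qquad(f,g\in C_c(H,[0,1]),\ x\in H).\tag{6}$$
Replacing $(f,g,x)$ by $(g,f,x^-)$ in (6) gives the reverse inequality, so equality holds. Every element of $C_c$ is a linear combination of two elements of $C_c(H,[0,1])$ (scaled positive and negative parts), and both sides are bilinear in $(f,g)$. So (2) holds for all $f,g\in C_c$.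

**Step 6: from (2) to invariance.** This is the analogue of summing (1) over $y$. Let $f\in C_c$, $x\in H$. The set $x^-*\operatorname{supp}f$ is compact; choose $g\in C_c(H,[0,1])$ equal to $1$ on it. Since $\operatorname{supp}L_xf\subset x^-*\operatorname{supp}f$, we have $g\,L_xf=L_xf$. For $z\in\operatorname{supp}f$, $g=1$ on $\operatorname{supp}(\delta_{x^-}*\delta_z)$, so $g(x^-*z)=1$. Thus (2) reads $\int f(x*y)\,dm(y)=\int f\,dm$, i.e. $p_x*m=m$. Hence $m$ is a left Haar measure, and every locally compact hypergroup admits one. $\blacksquare$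

## Support, covering limits and the representation on $L^2(H,m)$

Part 4 of Theorem B is proved; here are parts 1–3.

**Proof of part 1.** *Support.* Suppose $f\in C_c^+$, $f(t)>0$, $m(f)=0$. Then $k=L_tf\in C_c^+$ has $k(e)=f(t)>0$ and $m(k)=m(f)=0$, so $m(\delta_x*k)=m(L_{x^-}k)=0$ for all $x$. Since $(\delta_x*k)(x)=k(x^-*x)>0$, compactness shows that any function of $C_c^+$ is dominated by a finite sum of multiples of functions $\delta_x*k$. So $m=0$, a contradiction.

*Characterization.* Step 6 above shows that a nonzero positive Radon measure with (2) is a left Haar measure. Conversely, by the known uniqueness, every left Haar measure is a multiple of $m$, hence satisfies (2).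

*Continuous $g$.* Both sides of (2) depend only on $g$ restricted to the compact set $x^-*\operatorname{supp}f$, so multiply $g$ by a cut-off function in $C_c$ equal to $1$ there.

*Right Haar measure.* With $f^-(t)=f(t^-)$, axiom 5 gives $f(y^-*x)=f^-(x^-*y)$. Hence
$$\int f(y*x)\,dm^-(y)=\int f(y^-*x)\,dm(y)=\int f^-(x^-*y)\,dm(y)=m(f^-)=m^-(f).\qquad\square$$

With continuous $g$ allowed, the computation for part 4 works on any $H$: if $\chi:H\to(0,1]$ is continuous, $\int\chi\,d(\delta_x*\delta_y)=\chi(x)\chi(y)$ and $\chi\not\equiv1$, then (2) with $g=\chi$ gives $p_x*(\chi m)=\chi(x^-)\,\chi m$, so $\chi m$ is subinvariant and not invariant.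

**Proof of part 2.** By homogeneity let $f\in C_c(H,[0,1])$, and first take $f_1=f_0$. Since $p_{c\varphi}=c^{-1}p_\varphi$, the ratio does not change if $\varphi$ is scaled, so we consider only $\varphi$ with $p_\varphi(f_0)=1$. If the claim fails, there are $\kappa>0$ and, for each neighborhood $U$ of $e$, some $\varphi_U\in C_c^+$ with support in $U$, $\varphi_U(e)>0$, $p_{\varphi_U}(f_0)=1$ and $|p_{\varphi_U}(f)-m(f)/m(f_0)|\ge\kappa$. Run the proof of Theorem A with $\varphi_\alpha=\varphi_{U_\alpha}$. It yields a Haar measure $m'$ with $m'(f_0)=1$, so $m'=m/m(f_0)$ by uniqueness. By (iv), $|p_{\varphi_\alpha}(f)-n_\alpha(f)|\le\varepsilon$ eventually, so $p_{\varphi_\alpha}(f)\to m'(f)=m(f)/m(f_0)$ along a subnet, a contradiction. For general $f_1\ne0$, divide the limits for $f$ and $f_1$; here $m(f_1)>0$ by part 1. $\square$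

**Proof of part 3.** Functions are now complex; (2), (3) and invariance extend by linearity.

**Step 1: the operators $L_x$.** For continuous $f$ of compact support, Jensen gives $|L_xf|^2\le L_x(|f|^2)$, so by invariance $\|L_xf\|_2\le\|f\|_2$. Thus $L_x$ extends to a contraction on $L^2(m)$. By (2) with $\bar g$ in place of $g$, $\langle L_xf,g\rangle=\langle f,L_{x^-}g\rangle$, so $L_x^*=L_{x^-}$.

**Step 2: integrate them.** For continuous $f,g$ of compact support, $x\mapsto\langle L_{x^-}f,g\rangle=\int f(x^-*y)\,\overline{g(y)}\,dm(y)$ is continuous by (F1) and compactness of $\operatorname{supp}g$, and bounded by $\|f\|_2\|g\|_2$. Approximating in $L^2$, which is uniform in $x$ by Step 1, we get the same for all $f,g\in L^2(m)$. So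
$$\langle T_\mu f,g\rangle=\int\langle L_{x^-}f,g\rangle\,d\mu(x)\qquad(\mu\in M(H))$$
defines an operator with $\|T_\mu\|\le\|\mu\|$, linear in $\mu$, and $T_{\delta_x}=L_{x^-}$. With $\tilde\mu(E)=\overline{\mu(E^-)}$,
$$\langle f,T_{\tilde\mu}g\rangle=\overline{\int\langle L_{x^-}g,f\rangle\,d\tilde\mu(x)}=\int\langle f,L_{x}g\rangle\,d\mu(x)=\int\langle L_{x^-}f,g\rangle\,d\mu(x)=\langle T_\mu f,g\rangle,$$
so $T_\mu^*=T_{\tilde\mu}$.

**Step 3: multiplicativity.** By both forms of (3), for continuous $f$ of compact support,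
$$(L_{x^-}L_{y^-}f)(t)=f(y^-*x^-*t)=\int(L_{w^-}f)(t)\,d(\delta_x*\delta_y)(w).$$
Let $\mu,\nu$ be compactly supported, $g$ continuous of compact support, and $k(w)=\langle L_{w^-}f,g\rangle$. Integrating the last display against $\bar g\,dm$ gives $\langle L_{x^-}L_{y^-}f,g\rangle=\int k\,d(\delta_x*\delta_y)$ by (F0). Since $\langle L_{x^-}T_\nu f,g\rangle=\langle T_\nu f,L_xg\rangle=\int\langle L_{y^-}f,L_xg\rangle\,d\nu(y)$,
$$\langle T_\mu T_\nu f,g\rangle=\iint\langle L_{x^-}L_{y^-}f,g\rangle\,d\nu(y)\,d\mu(x)=\iint k(x*y)\,d\nu(y)\,d\mu(x)=\int k\,d(\mu*\nu)=\langle T_{\mu*\nu}f,g\rangle.$$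
The third equality is (F2), extended linearly to complex measures and applied to $k$ times a cut-off equal to $1$ on the compact set $\operatorname{supp}|\mu|*\operatorname{supp}|\nu|$. Compactly supported measures are norm dense in $M(H)$, and $T$ and $*$ are norm continuous, so $T_\mu T_\nu=T_{\mu*\nu}$ for all $\mu,\nu\in M(H)$.

**Step 4: faithfulness.** Let $T_\mu=0$, $f\in C_c$, and $k(y)=\int f(z^-*y)\,d\mu(z)$. By inner regularity choose compact $K_j$ with $|\mu|(H\setminus K_j)\to0$ and let $k_j(y)=\int_{K_j}f(z^-*y)\,d\mu(z)$. Each $k_j$ is continuous by (F1), and $|k-k_j|\le\|f\|_\infty|\mu|(H\setminus K_j)$, so $k$ is continuous. For continuous $g$ of compact support, (F0) gives $\int k_j\bar g\,dm=\int_{K_j}\langle L_{z^-}f,g\rangle\,d\mu(z)$, and in the limit $\int k\,\bar g\,dm=\langle T_\mu f,g\rangle=0$. Taking $g=ck$ with cut-offs $c\in C_c(H,[0,1])$ gives $\int c|k|^2\,dm=0$, and since $\operatorname{supp}m=H$, $k=0$ everywhere. At $y=e$: $\int f(z^-)\,d\mu(z)=0$ for all $f\in C_c$, so $\mu=0$.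

Faithfulness also shows that $\mu\mapsto\tilde\mu$ reverses products: $T_{(\mu*\nu)^{\sim}}=(T_\mu T_\nu)^*=T_{\tilde\nu}T_{\tilde\mu}=T_{\tilde\nu*\tilde\mu}$, so $(\mu*\nu)^{\sim}=\tilde\nu*\tilde\mu$. Thus $T$ is a faithful $*$-representation of $M(H)$. $\blacksquare$
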